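\title{Exponentially Long Distances in Primitive Systems of Markov Operators on Subsets}

\begin{abstract}
Let $K$ be a set of $k$ elements. A map $f$ from $K$ to the nonempty subsets of $K$ acts on nonempty subsets by $A\mapsto\bigcup_{a\in A}f(a)$, and a family of $r$ such maps is primitive if every sufficiently long composition sends every nonempty subset to $K$. It has been conjectured that in a primitive family, whenever a set $B$ can be reached from a set $A$, it can be reached in at most $|B|k^r$ steps. We show that this holds for $r=1$ and fails for $r=2$: with two maps, distances as large as $2^{k(1-o(1))}$ occur, close to the trivial upper bound $2^k-2$. The bound fails for $2\le r\le(1-\varepsilon)k/\log_2k$ and large $k$, and it holds trivially for $r\ge k/\log_2 k$. In the counterexample, a walk that avoids $K$ is forced to spell out, in binary code, the successive values of a counter, and any error sends the set to $K$.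
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $K$ be a finite set with $k\ge1$ elements, and let $\operatorname{Set}_K=2^K\setminus\{\emptyset\}$. The \emph{Markov operator} of a map $f:K\to\operatorname{Set}_K$ is
\[
M_f:\operatorname{Set}_K\to\operatorname{Set}_K,\qquad M_f(A)=\bigcup_{a\in A}f(a).
\]
Let $\mathcal F$ be a set of $r$ maps from $K$ to $\operatorname{Set}_K$, and put $M_{\mathcal F}=\{M_f:f\in\mathcal F\}$. The pair $(\operatorname{Set}_K,M_{\mathcal F})$ is called a $(1,r,k)$-EBDDS in \cite{talk}; we call it an \emph{$(r,k)$-system}. Its \emph{phase space} is the arc-labeled digraph with vertex set $\operatorname{Set}_K$ and arcs $A\xrightarrow{f}M_f(A)$ for all $A\in\operatorname{Set}_K$ and $f\in\mathcal F$. The system is \emph{primitive} if there is a $T$ such that every walk of length $T$ in the phase space ends at the vertex $K$. If $A$ can reach $B$ in the phase space, $\operatorname{dist}(A,B)$ denotes the length of a shortest walk from $A$ to $B$.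

These notions have a plain meaning in terms of matrices. If $Q$ is a nonnegative $K\times K$ matrix whose entry $(a,b)$ is positive exactly when $b\in f(a)$, and $x$ is a nonnegative row vector with support $A$, then $xQ$ has support $M_f(A)$. For a stochastic matrix, $M_f$ thus records which states are possible after one more step of the Markov chain. The system is primitive exactly when all products of $T$ of the corresponding matrices are entrywise positive; for $r=1$ this is the usual notion of a primitive matrix. The distance $\operatorname{dist}(A,B)$ is the least number of steps in which the support can be steered from $A$ to $B$.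

The phase space has $2^k-1$ vertices, so no finite distance exceeds $2^k-2$. In a primitive system one expects far less, because every set is pushed toward $K$, and a set can gain an element only $k-1$ times before it is everything. For a single map this heuristic is correct: we show in Section~\ref{sec:one} that, roughly speaking, the size that a set is guaranteed to have grows by one in every $k$ steps, so that $\operatorname{dist}(A,B)\le|B|k$. The following conjecture, recorded in \cite{talk}, proposes the same shape of bound for $r$ maps.

\medskip
\noindent\textbf{Conjecture} (Wu, Xu, Z., 2016 \cite{talk})\textbf{.} \emph{In a primitive $(r,k)$-system, for all $A,B\in\operatorname{Set}_K$ such that $A$ can reach $B$,}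
\begin{equation}\label{eq:conj}
\operatorname{dist}(A,B)\le|B|\,k^r .
\end{equation}

We show that the conjecture fails already for $r=2$, and by an exponential margin.

\begin{theorem}\label{thm:main}
Let $m\ge2$ be even, $n\ge1$, $q=\binom{m}{m/2}$, and let
\[
k\ \ge\ k_0(m,n):=n(m+3)+(m+4)(2q+1)+2q+3,\qquad 2\le r\le2^{k-1}+1 .
\]
Then there are a primitive $(r,k)$-system and sets $A,B\in\operatorname{Set}_K$ with $B\ne K$ such that $A$ can reach $B$ and
\[
\operatorname{dist}(A,B)\ \ge\ (2n+1)(q^n-1)\ \ge\ q^n .
\]
In particular, for $m=2$, $q=2$, $n=20$, $k=k_0(2,20)=137$ and $r=2$,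
\[
\operatorname{dist}(A,B)\ge41\,(2^{20}-1)=42\,991\,575>2\,571\,353=137^3>|B|k^2 ,
\]
so the conjecture is false.
\end{theorem}

The second theorem describes the range in which \eqref{eq:conj} is valid. All logarithms are to base $2$. Let $D_r(k)$ be the largest value of $\operatorname{dist}(A,B)$ over all primitive $(r,k)$-systems and all sets $A$ and $B\ne K$ such that $A$ can reach $B$.

\begin{theorem}\label{thm:range}
\begin{enumerate}
\item[(1)] For $r=1$ the conjecture is true.
\item[(2)] If $k^r\ge2^k-2$ (for example, if $k\ge2$ and $r\ge k/\log k$), the conjecture is true.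
\item[(3)] There is a constant $C$ such that, for all large $k$ and all $2\le r\le2^{k-1}+1$,
\[
2^{\,k-Ck\log\log k/\log k}\le D_r(k)\le2^k-2 .
\]
\item[(4)] For every $\varepsilon>0$ there is $k_\varepsilon$ such that the conjecture fails for all $k\ge k_\varepsilon$ and $2\le r\le(1-\varepsilon)k/\log k$. In particular, for each fixed $r\ge2$ it fails for all large $k$, and $k/\log k$ is the sharp asymptotic threshold.
\end{enumerate}
\end{theorem}

With two maps a walk spells a binary word, and the heuristic above overlooks that an element can also serve to forbid a step: if $f(a)=K$, a walk that is to avoid $K$ cannot use $f$ while $a$ is present. We build a system in which such prohibitions leave, from the set $A$, exactly one way forward, namely to spell the run of a counter with $n$ digits in base $q$. The counter needs about $q^n$ rounds to reach its last value, which is $B$, and it can never return to an earlier value, which is the source of primitivity.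

Section~\ref{sec:one} proves parts (1) and (2) of Theorem~\ref{thm:range}. Section~\ref{sec:counter} describes the counter without reference to sets, and Section~\ref{sec:system} realizes it as a system. Sections~\ref{sec:distance} and~\ref{sec:primitive} prove the lower bound on the distance and primitivity, and Section~\ref{sec:threshold} chooses the parameters for parts (3) and (4).

\section{One map, and very many maps}\label{sec:one}

Two facts are used throughout. First, $M_f(A\cup A')=M_f(A)\cup M_f(A')$, so $M_f$ is monotone: $A\subseteq A'$ implies $M_f(A)\subseteq M_f(A')$. Second, if every walk of length $T$ ends at $K$, then so does every longer walk, because its last $T$ steps form a walk of length $T$.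

\begin{proof}[Proof of Theorem~\ref{thm:range}(1)]
Let $\mathcal F=\{f\}$ and $M=M_f$. If $k=1$ all distances are $0$, so let $k\ge2$. Consider the digraph on $K$ with an arc $a\to b$ whenever $b\in f(a)$; then $M^t(A)$ is the set of endpoints of walks of length $t$ that start in $A$. By primitivity $M^t(\{a\})=K$ for all $a$ and all large $t$, so the digraph is strongly connected. Let $Z$ be the vertex set of a cycle in it, with $s=|Z|\le k$ distinct vertices.

For $c\in Z$ we have $\{c\}\subseteq M^s(\{c\})$, and applying $M^{si}$ gives $M^{si}(\{c\})\subseteq M^{s(i+1)}(\{c\})$ for all $i\ge0$. If two consecutive sets of this chain coincide, the chain is constant from there on, and its constant value is $K$ by primitivity. So the chain grows strictly until it reaches $K$, and $|M^{si}(\{c\})|\ge\min(k,i+1)$.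

A shortest path from a vertex $a$ to $Z$ has all its vertices but the last outside $Z$, so it has length at most $k-s$; it can be prolonged along the cycle. Hence $M^{t'}(A)$ meets $Z$ for every $A$ and every $t'\ge k-s$. If $t\ge k-s+si$, take $t'=t-si$ and $c\in M^{t'}(A)\cap Z$; then $M^t(A)\supseteq M^{si}(\{c\})$. Therefore
\begin{equation}\label{eq:growth}
t\ge k-s+si\quad\Longrightarrow\quad|M^t(A)|\ge\min(k,i+1)\qquad(i\ge0).
\end{equation}

If $B=K$, then \eqref{eq:growth} with $i=k-1$ gives
\[
\operatorname{dist}(A,K)\le k-s+s(k-1)=k+s(k-2)\le k^2-k<|B|k .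
\]
Let $B\ne K$ and $M^t(A)=B$. If $t<k-s$, then $t<k\le|B|k$. Otherwise put $i=\lfloor(t-(k-s))/s\rfloor\ge0$. By \eqref{eq:growth}, $|B|\ge\min(k,i+1)$, and since $|B|<k$ this means $|B|\ge i+1$. Then
\[
t<k-s+s(i+1)\le k+s(|B|-1)\le k|B| .\qedhere
\]
\end{proof}

Primitivity entered twice, to make the digraph strongly connected and to make the chain grow, and it cannot be dropped. Let $f$ be a permutation of $17$ points (with singleton images) whose cycles have lengths $2,3,5,7$, let $A$ consist of one point of each cycle, and let $B$ consist of their predecessors. Then $M^t(A)=B$ exactly when $t\equiv-1$ modulo $210$, so $\operatorname{dist}(A,B)=209>68=|B|k$.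

\begin{proof}[Proof of Theorem~\ref{thm:range}(2)]
A shortest walk visits distinct vertices, and there are $2^k-1$ vertices. So every finite distance is at most $2^k-2\le k^r\le|B|k^r$. If $k\ge2$ and $r\ge k/\log k$, then $k^r=2^{r\log k}\ge2^k$.
\end{proof}

The proof of part (1) rests on applying the same operator $M^s$ again and again, and it shows what a counterexample must avoid. In a primitive system with $k\ge2$, the composition of the operators along a nonempty word $\omega$ is the Markov operator of a single map, and this map is primitive; by \eqref{eq:growth}, the word $\omega$ repeated $k^2-k$ times sends every set to $K$. A long walk that avoids $K$ must therefore spell a word without long periodic stretches. Counting is the simplest way to produce one.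

\section{A counter on a circular tape}\label{sec:counter}

Fix $m$, $n$, $q$ as in Theorem~\ref{thm:main}, so $q\ge2$, and put $N=n+1$ and $R=2q$. The counter is a circular tape of $N$ cells, of which $n$ hold digits and one holds a marker $\#$, together with a carry bit. In each step the symbol in the last cell is read, the tape advances, and a new symbol is written in the first cell. The marker injects a carry $1$, so that each full turn of the tape adds $1$ to the number stored.

The \emph{symbols} form the set $\Sigma=\{\#,0,1,\dots,q-1\}$. The \emph{instructions} are the integers $j\in\{0,\dots,R\}$. Instruction $j$ has an input $(\sigma_j,\gamma_j)$ and an output $(\sigma'_j,\gamma'_j)$, both in $\Sigma\times\{0,1\}$: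
\begin{itemize}
\item $(\sigma_0,\gamma_0)=(\#,0)$ and $(\sigma'_0,\gamma'_0)=(\#,1)$;
\item for $1\le j\le R$ the inputs $(\sigma_j,\gamma_j)$ run bijectively over $\{0,\dots,q-1\}\times\{0,1\}$, and the output is the digit $\sigma'_j\in\{0,\dots,q-1\}$ and the carry $\gamma'_j\in\{0,1\}$ determined by $\sigma_j+\gamma_j=\sigma'_j+q\gamma'_j$.
\end{itemize}
Thus $\sigma_j=\#\iff\sigma'_j=\#\iff j=0$, and every pair in $\Sigma\times\{0,1\}$ except $(\#,1)$ is the input of exactly one instruction. The missing pair is deliberate: it is the overflow, and it stops the counter.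

Chained instructions perform the schoolbook addition of $1$. Let $a\ge1$, and let $j_1,\dots,j_a\ge1$ be instructions with $\gamma_{j_1}=1$ and $\gamma_{j_{s+1}}=\gamma'_{j_s}$ for $1\le s<a$. Multiplying $\sigma_{j_s}+\gamma_{j_s}=\sigma'_{j_s}+q\gamma'_{j_s}$ by $q^{s-1}$ and summing over $s$, the intermediate carries cancel, and
\begin{equation}\label{eq:add}
1+\sum_{s=1}^a\sigma_{j_s}q^{s-1}=\sum_{s=1}^a\sigma'_{j_s}q^{s-1}+\gamma'_{j_a}q^a .
\end{equation}

A \emph{configuration} is a tuple $X=(x_1,\dots,x_N;\gamma)$ with $x_p\in\Sigma$, with $x_h=\#$ for exactly one index $h$, and with $\gamma\in\{0,1\}$. Instruction $j$ \emph{applies} to $X$ if $(\sigma_j,\gamma_j)=(x_N,\gamma)$, and then the \emph{successor} of $X$ is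
\[
X^+=(\sigma'_j,x_1,\dots,x_{N-1};\gamma'_j).
\]
It is again a configuration, with the marker moved from position $h$ to $h+1$, or from $N$ to $1$. Exactly one instruction applies to $X$ unless $(x_N,\gamma)=(\#,1)$, in which case none does. For $0\le V\le q^n-1$ with digits $V=\sum_{s=1}^nv_sq^{s-1}$, let
\[
Y_V=(v_n,\dots,v_2,v_1,\#;0).
\]

\begin{example}\label{ex:counter}
Let $q=2$ and $n=2$, so $N=3$ and $R=4$. Number the instructions as follows.
\[
\begin{array}{c|ccccc}
j&0&1&2&3&4\\ \hline
(\sigma_j,\gamma_j)&(\#,0)&(0,0)&(0,1)&(1,0)&(1,1)\\
(\sigma'_j,\gamma'_j)&(\#,1)&(0,0)&(1,0)&(1,0)&(0,1)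
\end{array}
\]
From $Y_0$ the counter runs as follows, with the instruction written over each arrow.
\[
\begin{array}{l}
Y_0=(0,0,\#;0)\xrightarrow{0}(\#,0,0;1)\xrightarrow{2}(1,\#,0;0)\xrightarrow{1}(0,1,\#;0)=Y_1,\\[2pt]
Y_1=(0,1,\#;0)\xrightarrow{0}(\#,0,1;1)\xrightarrow{4}(0,\#,0;1)\xrightarrow{2}(1,0,\#;0)=Y_2,\\[2pt]
Y_2=(1,0,\#;0)\xrightarrow{0}(\#,1,0;1)\xrightarrow{2}(1,\#,1;0)\xrightarrow{3}(1,1,\#;0)=Y_3,\\[2pt]
Y_3=(1,1,\#;0)\xrightarrow{0}(\#,1,1;1)\xrightarrow{4}(0,\#,1;1)\xrightarrow{4}(0,0,\#;1).
\end{array}
\]
The tape is back at $00$, but the carry is $1$, and no instruction applies.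
\end{example}

\begin{lemma}\label{lem:orbit}
Put $X_0=Y_0$ and $X_{i+1}=X_i^+$. Then $X_i$ is defined for $0\le i\le N(q^n-1)$, and $X_{Nl}=Y_l$ for $0\le l\le q^n-1$. Of the $N$ instructions that lead from $Y_l$ to $Y_{l+1}$, the first is $0$ and the other $n$ are nonzero. Moreover $X_i\ne Y_{q^n-1}$ for $i<N(q^n-1)$.
\end{lemma}

\begin{proof}
Start from $Y_V$ with $V<q^n-1$. Instruction $0$ applies; it moves the marker to position $1$ and sets the carry to $1$. In the next $n$ steps the last cell holds the digits $v_1,\dots,v_n$ in turn, so in each step a nonzero instruction $j_s$ with $\sigma_{j_s}=v_s$ applies, and the carries are chained as in \eqref{eq:add}. After these steps the configuration is $(\sigma'_{j_n},\dots,\sigma'_{j_1},\#;\gamma'_{j_n})$. The left side of \eqref{eq:add} is $V+1<q^n$, so $\gamma'_{j_n}=0$ and $\sigma'_{j_1},\dots,\sigma'_{j_n}$ are the digits of $V+1$. This is $Y_{V+1}$. For the last claim, the marker moves cyclically, so for $i<N(q^n-1)$ it is at position $N$ only if $N\mid i$, and then $X_i=Y_{i/N}\ne Y_{q^n-1}$.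
\end{proof}

Lemma~\ref{lem:orbit} will give the long distance. Primitivity asks for more, since it concerns walks from every starting set, and most sets will not describe a configuration at all. We therefore forget the tape and ask which rules on the bare sequence of instructions suffice to bound its length. Call a sequence of instructions $\lambda_1,\dots,\lambda_L$ \emph{consistent} if it obeys the following three rules.
\begin{itemize}
\item[(C)] \emph{Carry rule:} $\gamma_{\lambda_{i+1}}=\gamma'_{\lambda_i}$ for $1\le i\le L-1$.
\item[(T)] \emph{Tape rule:} $\sigma_{\lambda_{i+N}}=\sigma'_{\lambda_i}$ for $1\le i\le L-N$.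
\item[(M)] \emph{Marker rule:} one of $\lambda_{i+1},\dots,\lambda_{i+N}$ is $0$, for $1\le i\le L-N$.
\end{itemize}
No rule can be spared. With the instructions of Example~\ref{ex:counter}, the sequence $0,1,1,0,1,1,\dots$ violates only (C), the sequence $0,2,0,2,\dots$ violates only (T), and the sequence $1,1,1,\dots$ violates only (M); all three are infinite.

\begin{lemma}\label{lem:consistent}
Every consistent sequence has length $L\le N(q^n+2)$.
\end{lemma}

\begin{proof}
We may assume $L\ge2N+1$. The rules do not force exactly one marker in each window of length $N$, so the tape may be cut into several shorter counters; it is enough to follow one of them until it overflows.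

By (T), $\lambda_i=0$ if and only if $\lambda_{i+N}=0$, for $1\le i\le L-N$. Let $h$ be the least index with $\lambda_h=0$; by (M) with $i=1$, it exists and $h\le N+1$. Since $h+N\le L$ we have $\lambda_{h+N}=0$, so there is a least $g\ge1$ with $\lambda_{h+g}=0$, and $g\le N$. By (C), $\gamma_{\lambda_{h+1}}=\gamma'_0=1\ne\gamma_0$, so $\lambda_{h+1}\neq 0$ and $g\ge2$.

Call $l\ge0$ \emph{admissible} if $h+lN+g\le L$. For admissible $l$, the periodicity of the zeros shows that $\lambda_{h+lN}=\lambda_{h+lN+g}=0$ and that the $g-1$ instructions $j_s=\lambda_{h+lN+s}$, $1\le s\le g-1$, are nonzero. Put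
\[
V_l=\sum_{s=1}^{g-1}\sigma_{j_s}q^{s-1},\qquad V'_l=\sum_{s=1}^{g-1}\sigma'_{j_s}q^{s-1};
\]
both lie in $[0,q^{g-1}-1]$. By (C), $\gamma_{j_1}=\gamma'_0=1$, the carries are chained, and $\gamma'_{j_{g-1}}=\gamma_0=0$. So \eqref{eq:add} gives $V'_l=V_l+1$, and hence $V_l\le q^{g-1}-2<q^n$. If $l+1$ is admissible too, (T) gives $V_{l+1}=V'_l=V_l+1$. By induction $l\le V_l<q^n$ for every admissible $l$. So $l=q^n$ is not admissible, which means $L<h+q^nN+g\le2N+1+q^nN$.
\end{proof}

\section{The system}\label{sec:system}

We say that an element $a$ \emph{fails} under $f$ if $f(a)=K$. A Markov operator acts on each element separately, and this limits what a set can do in three ways. Each limitation accounts for one feature of the construction.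

\emph{Only presence can forbid a step.} An element can veto a map by failing under it, but the absence of an element forbids nothing. If a symbol $\sigma$ is stored as a set $S_\sigma$ of elements, and each of these elements $d$ vetoes the instructions $j$ with $d\notin S_{\sigma_j}$, then what is tested is the inclusion $S_\sigma\subseteq S_{\sigma_j}$. For this to mean $\sigma=\sigma_j$, the sets must form an \emph{antichain}: $S_\sigma\subseteq S_\tau$ implies $\sigma=\tau$. Otherwise a stored symbol could be read as a different one. Let $[m]=\{1,\dots,m\}$ and $\mathsf D=[m]\cup\{\#\}$, let $S_0,\dots,S_{q-1}$ be the $(m/2)$-element subsets of $[m]$, and let $S_\#=\{\#\}$. These sets are nonempty and form an antichain: distinct sets of equal size are incomparable, and $S_\#$ is disjoint from the others. A tape cell then costs $m+1$ elements and holds one of $q=\binom{m}{m/2}$ digits.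

\emph{No element sees another.} The output of an instruction depends on both the digit and the carry, and no element knows both. So the set does not compute the output. The word names an instruction $j$, one element writes the output of $j$, and the stored digit and carry only veto a wrong choice of $j$. This also yields primitivity: whatever the starting set, each instruction creates by itself the elements that enforce (C), (T) and (M) for the instructions to come.

\emph{There are only two maps.} We encode instruction $j$ by the binary word $\mathtt0^j\mathtt1$, where $\mathtt0$ and $\mathtt1$ stand for steps by two maps $f_0$ and $f_1$, and words are applied from left to right. The elements that must know $j$ carry an index that counts the zeros. This costs a factor $R+1$, which we can afford for a number of elements independent of $n$, but not along the tape. The inner cells of the tape simply wait under $f_0$; since a waiting element would allow an endless run of zeros, it starts a clock that fails after $R$ steps.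

The set $K$ consists of the following elements.
\begin{itemize}
\item The \emph{decoder} $c_j$ $(0\le j\le R)$, which counts zeros and writes the output.
\item The \emph{carry} $\kappa_{\gamma,j}$ $(\gamma\in\{0,1\},\ 0\le j\le R)$, which enforces (C).
\item The \emph{inner cells} $w_{p,d}$ $(1\le p\le N-1,\ d\in\mathsf D)$ and the \emph{last cell} $u_{d,j}$ $(d\in\mathsf D,\ 0\le j\le R)$, which enforce (T).
\item The \emph{timer} $t_i,t'_i$ $(0\le i\le N-1)$, which enforces (M). It only has to tell the code $\mathtt1$ of instruction $0$ from the codes that begin with $\mathtt0$, and the prime records that a zero has been seen.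
\item The \emph{clock} $z_i$ $(1\le i\le R)$.
\item A set $\Delta$ of $1+(k-k_0)$ \emph{dead} elements, where $k_0=k_0(m,n)$. It is nonempty because $k\ge k_0$; fix $e\in\Delta$.
\end{itemize}
The elements $c,\kappa,u$ number $(1+2+(m+1))(R+1)=(m+4)(2q+1)$, the elements $w,t,t'$ number $n(m+1)+2(n+1)=n(m+3)+2$, and there are $2q$ elements $z$. The sum is $k_0-1$, so $|K|=k$.

The maps $f_0,f_1$ are defined in Table~\ref{tab:maps}, where
\[
E_j=\{c_0,\ t_0,\ \kappa_{\gamma'_j,0}\}\cup\{w_{1,d}:d\in S_{\sigma'_j}\}
\]
is what instruction $j$ writes: a fresh decoder, a fresh timer, the new carry and the new first cell. Images must be nonempty, so an element that has done its work is sent to $c_0$.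

\begin{table}[ht]
\centering
\begin{tabular}{c|l|l}
element & image under $f_0$ & image under $f_1$\\ \hline
$c_j$ & $\{c_{j+1}\}$; fails if $j=R$ & $E_j$\\
$\kappa_{\gamma,j}$ & $\{\kappa_{\gamma,j+1}\}$; fails if $j=R$ & $\{c_0\}$ if $\gamma=\gamma_j$; otherwise fails\\
$u_{d,j}$ & $\{u_{d,j+1}\}$; fails if $j=R$ & $\{c_0\}$ if $d\in S_{\sigma_j}$; otherwise fails\\
$w_{p,d}$, $p<N-1$ & $\{w_{p,d},z_1\}$ & $\{w_{p+1,d},c_0\}$\\
$w_{N-1,d}$ & $\{w_{N-1,d},z_1\}$ & $\{u_{d,0},c_0\}$\\
$t_i$ & $\{t'_i,z_1\}$ & $\{c_0\}$\\
$t'_i$ & $\{t'_i,z_1\}$ & $\{t_{i+1},c_0\}$; fails if $i=N-1$\\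
$z_i$ & $\{z_{i+1}\}$; fails if $i=R$ & $\{c_0\}$\\
dead & fails & fails
\end{tabular}
\caption{The maps $f_0$ and $f_1$. ``Fails'' means that the image is $K$.}\label{tab:maps}
\end{table}

For $r>2$ we need further maps that open no shortcut and keep the system primitive. For $G\subseteq K$ with $e\in G$ and $|G|\ge2$, let $g_G(e)=G$ and $g_G(x)=K$ for $x\ne e$. (The choice $G=\{e\}$ is excluded because it would fix the set $\{e\}$.) There are $2^{k-1}-1$ such maps, and they are pairwise distinct. At $c_0$ they take the value $K$, while $f_0(c_0)=\{c_1\}$ and $f_1(c_0)=E_0$ are different from $K$ and from each other. Since $r-2\le2^{k-1}-1$, we may let $\mathcal F$ consist of $f_0$, $f_1$ and any $r-2$ of the maps $g_G$; then $|\mathcal F|=r$.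

A step $A\to M_{f_i}(A)$ is \emph{failing} if some $a\in A$ fails under $f_i$. A step by one of the maps $g_G$ is a \emph{$g$-step}.

\begin{lemma}\label{lem:basic}
\begin{enumerate}
\item[(a)] Every map in $\mathcal F$ sends each set $A$ with $e\in A$ and $|A|\ge2$ to $K$. In particular, $K$ is fixed by all maps, and a walk with a failing step ends at $K$.
\item[(b)] The set reached by a $g$-step contains $e$, and all later sets of the walk equal $K$.
\item[(c)] The set reached by a non-failing $f_1$-step contains $c_0$; the set reached by a non-failing $f_0$-step does not.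
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The element $e$ fails under $f_0$ and $f_1$, and an element $x\ne e$ of $A$ has $g_G(x)=K$. (b) A step by $g_G$ leads from $\{e\}$ to $G$ and from any other set to $K$; both contain $e$ and have at least two elements, so (a) applies. (c) In Table~\ref{tab:maps} every non-failing entry of the last column contains $c_0$, and no non-failing entry of the middle column does.
\end{proof}

A configuration $X=(x_1,\dots,x_N;\gamma)$ with $x_h=\#$ is represented by the set
\[
P(X)=\{c_0,\kappa_{\gamma,0}\}\cup\{w_{p,d}:p<N,\ d\in S_{x_p}\}\cup\{u_{d,0}:d\in S_{x_N}\}\cup\{t_0,\dots,t_{h-1}\}.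
\]
The timers $t_0,\dots,t_{h-1}$ are those started by the last $h$ instructions; all older ones were erased when the marker was last read. The map $P$ is injective, since $\gamma$ and the sets $S_{x_p}$ can be read off $P(X)$, and $e\notin P(X)$.

\begin{example}\label{ex:system}
Continue Example~\ref{ex:counter} with $m=2$, $S_0=\{1\}$, $S_1=\{2\}$. Then
\[
P(0,0,\#;0)=\{c_0,\ \kappa_{0,0},\ w_{1,1},\ w_{2,1},\ u_{\#,0},\ t_0,t_1,t_2\}.
\]
The word $\mathtt0^5$ fails at its fifth step because of $c_4$. For $1\le j\le4$ the word $\mathtt0^j\mathtt1$ fails at its last step, because $u_{\#,j}$ is then present and $\#\notin S_{\sigma_j}$. Only $\mathtt1$ remains. It sends $c_0$ to $E_0=\{c_0,t_0,\kappa_{1,0},w_{1,\#}\}$, $w_{1,1}$ to $\{w_{2,1},c_0\}$, $w_{2,1}$ to $\{u_{1,0},c_0\}$, and the other elements to $\{c_0\}$. The result is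
\[
\{c_0,\ \kappa_{1,0},\ w_{1,\#},\ w_{2,1},\ u_{1,0},\ t_0\}=P(\#,0,0;1).
\]
From here $\kappa_{1,j}$ vetoes the codes of $j=0,1,3$, which expect carry $0$, and $u_{1,4}$ vetoes the code of $j=4$, because $1\notin S_1$. The code $\mathtt{001}$ of $j=2$ survives:
\[
\begin{array}{l}
\xrightarrow{\mathtt0}\{c_1,\ \kappa_{1,1},\ w_{1,\#},\ w_{2,1},\ u_{1,1},\ t'_0,\ z_1\}\\[2pt]
\xrightarrow{\mathtt0}\{c_2,\ \kappa_{1,2},\ w_{1,\#},\ w_{2,1},\ u_{1,2},\ t'_0,\ z_1,z_2\}\\[2pt]
\xrightarrow{\mathtt1}\{c_0,\ \kappa_{0,0},\ w_{1,2},\ w_{2,\#},\ u_{1,0},\ t_0,t_1\}=P(1,\#,0;0).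
\end{array}
\]
These are the first two arrows of Example~\ref{ex:counter}.
\end{example}

\section{The long distance}\label{sec:distance}

The pattern of Example~\ref{ex:system} is general: from $P(X)$ the only way to avoid $K$ is to spell the instruction that applies to $X$.

\begin{lemma}\label{lem:simulate}
Let $X=(x_1,\dots,x_N;\gamma)$ be a configuration. From $P(X)$, the word $\mathtt0^{R+1}$ contains a failing step. For $0\le j\le R$, the word $\mathtt0^j\mathtt1$ contains a failing step unless $j$ applies to $X$, and if $j$ applies to $X$ it leads without failure to $P(X^+)$.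
\end{lemma}

\begin{proof}
Let $x_h=\#$. By induction on $j$, for $1\le j\le R$ the word $\mathtt0^j$ contains no failing step and leads to
\[
\{c_j,\kappa_{\gamma,j}\}\cup\{w_{p,d}:p<N,\ d\in S_{x_p}\}\cup\{u_{d,j}:d\in S_{x_N}\}\cup\{t'_0,\dots,t'_{h-1}\}\cup\{z_1,\dots,z_j\};
\]
the indices of $c,\kappa,u,z$ increase by one at each step, and the waiting elements $w$ and $t'$ supply a new $z_1$. After $R$ zeros the set contains $c_R$, so one more zero fails.

Now apply $f_1$ after $j$ zeros, $0\le j\le R$. If $\gamma_j\ne\gamma$, then $\kappa_{\gamma,j}$ fails. If $\sigma_j\ne x_N$, the antichain property gives $d\in S_{x_N}\setminus S_{\sigma_j}$, and $u_{d,j}$ fails. Let $(\sigma_j,\gamma_j)=(x_N,\gamma)$. Then $c_j$ yields $E_j$, which supplies $c_0$, $t_0$, the new carry $\kappa_{\gamma'_j,0}$ and the first cell holding $\sigma'_j$. The elements $\kappa_{\gamma,j}$, $u_{d,j}$ and $z_i$ yield only $c_0$. The elements $w_{p,d}$ move to position $p+1$, those at position $N-1$ becoming $u_{d,0}$. So apart from the timers the new set agrees with $P(X^+)$. For the timers there are two cases. If $j=0$, then $x_N=\#$, the timers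 present are the unprimed $t_0,\dots,t_{N-1}$, and they yield $c_0$; the only timer in the new set is $t_0$, as required for the marker at position $1$. If $j\ge1$, then $x_N=\sigma_j\ne\#$, so $h\le N-1$. The elements $t'_0,\dots,t'_{h-1}$ have indices at most $N-2$, so they do not fail and yield $t_1,\dots,t_h$; the timers in the new set are $t_0,\dots,t_h$, as required for the marker at position $h+1$.
\end{proof}

\begin{proposition}\label{prop:distance}
Let $A=P(Y_0)$ and $B=P(Y_{q^n-1})$. Then $B\ne K$, $A$ can reach $B$, and $\operatorname{dist}(A,B)\ge(2n+1)(q^n-1)$.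
\end{proposition}

\begin{proof}
We have $e\notin B$, so $B\ne K$, and $A\ne B$ because $q^n-1\ge1$ and $P$ is injective. Let $X_0,X_1,\dots$ be the orbit of Lemma~\ref{lem:orbit}. By Lemma~\ref{lem:simulate}, $P(X_i)$ reaches $P(X_{i+1})$, so $A$ reaches $B=P(X_{N(q^n-1)})$.

Take any walk from $A$ to $B$. By Lemma~\ref{lem:basic}(a) it has no failing step. By Lemma~\ref{lem:basic}(b) it has no $g$-step, since from such a step on all sets contain $e$. The walk is nonempty and $c_0\in B$, so by Lemma~\ref{lem:basic}(c) its last step is by $f_1$. Hence its word has the form $\mathtt0^{j_1}\mathtt1\cdots\mathtt0^{j_I}\mathtt1$ with $I\ge1$. By Lemma~\ref{lem:simulate} and induction on $i$, the number $j_i$ is at most $R$, it is the instruction that applies to $X_{i-1}$, and the set after the $i$th $\mathtt1$ is $P(X_i)$. Thus $P(X_I)=B$, so $X_I=Y_{q^n-1}$, and Lemma~\ref{lem:orbit} gives $I\ge N(q^n-1)$. The first $N(q^n-1)$ instructions fall into $q^n-1$ rounds, each with one instruction $0$, whose code has length $1$, and $n$ nonzero instructions, whose codes have length at least $2$. So the walk has length at least $(2n+1)(q^n-1)$.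
\end{proof}

In Example~\ref{ex:counter} the forced instructions are $0,2,1$; $0,4,2$; $0,2,3$, with codes of total length $6+9+8=23$, against the bound $5\cdot3=15$.

\section{Primitivity}\label{sec:primitive}

Now the starting set is arbitrary. It may lack a decoder, a carry, a marker or any part of the tape, and a set with fewer elements vetoes fewer steps. The point is that the first $\mathtt1$ installs the decoder $c_0$, and from then on every code installs the elements that check its successors; whatever else is present can only add vetoes.

\begin{proposition}\label{prop:primitive}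
The system $(\operatorname{Set}_K,M_{\mathcal F})$ is primitive.
\end{proposition}

\begin{proof}
First consider a walk that starts from any set in $\operatorname{Set}_K$, uses only $f_0$ and $f_1$, and has no failing step. We bound its length.

\emph{Runs of zeros have length at most $R$.} Take a run of $\ell\ge1$ consecutive zeros and an element $x$ of the set at its start; $x$ is not dead. If $x$ is $c_j$, $\kappa_{\gamma,j}$, $u_{d,j}$ or $z_j$, then after the run the element of the same kind with index $j+\ell$ is present, so $\ell\le j+\ell\le R$. If $x$ is $w_{p,d}$, $t_i$ or $t'_i$, then $z_1$ is present after the first zero and $z_\ell$ after the run, so $\ell\le R$. This is the one place where the clock is needed: without it, $\{w_{1,d}\}$ would be fixed by $f_0$.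

\emph{Decoding.} If the word contains no $\mathtt1$, its length is at most $R$. Otherwise it has the form
\[
\mathtt0^a\mathtt1\ \ \mathtt0^{\lambda_1}\mathtt1\cdots\mathtt0^{\lambda_L}\mathtt1\ \ \mathtt0^b,\qquad L\ge0,\quad 0\le a,b,\lambda_i\le R,
\]
so $\lambda_1,\dots,\lambda_L$ are instructions. Let $A_0$ be the set after the first $\mathtt1$ and $A_i$ the set after the code of $\lambda_i$. By Lemma~\ref{lem:basic}(c), $c_0\in A_{i-1}$; after $\lambda_i$ zeros $c_{\lambda_i}$ is present, and therefore $E_{\lambda_i}\subseteq A_i$ for $1\le i\le L$. We show that $\lambda_1,\dots,\lambda_L$ is consistent.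

\emph{Rule} (C). Let $\gamma=\gamma'_{\lambda_i}$ and $j=\lambda_{i+1}$. Then $\kappa_{\gamma,0}\in A_i$, so $\kappa_{\gamma,j}$ is present at the $\mathtt1$ that ends the code of $j$. It does not fail, so $\gamma=\gamma_j$.

\emph{Rule} (T). Let $d\in S_{\sigma'_{\lambda_i}}$ and $j=\lambda_{i+N}$. Then $w_{1,d}\in A_i$. An element $w_{p,d}$ survives zeros and advances at each $\mathtt1$, so $w_{p,d}\in A_{i+p-1}$ for $1\le p\le N-1$, and $u_{d,0}\in A_{i+N-1}$. Hence $u_{d,j}$ is present at the $\mathtt1$ that ends the code of $j$, and $d\in S_{\sigma_j}$. So $S_{\sigma'_{\lambda_i}}\subseteq S_{\sigma_j}$, and the antichain property gives $\sigma'_{\lambda_i}=\sigma_j$.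

\emph{Rule} (M). Suppose that $\lambda_{i+1},\dots,\lambda_{i+N}$ are all nonzero. We have $t_0\in A_i$. During a code $\mathtt0^j\mathtt1$ with $j\ge1$, the element $t_s$ becomes $t'_s$ at the first zero, $t'_s$ survives the other zeros, and the final $\mathtt1$ is applied to $t'_s$. So $t_s\in A_{i+s}$ for $0\le s\le N-1$, and $t'_{N-1}$ fails at the end of the code of $\lambda_{i+N}$, a contradiction.

By Lemma~\ref{lem:consistent}, $L\le N(q^n+2)$, so the walk has length at most $(L+1)(R+1)+R<T_0$, where $T_0=(N(q^n+2)+2)(R+1)$. Hence every walk of length $T_0$ that uses only $f_0$ and $f_1$ has a failing step and ends at $K$.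

Finally take any walk of length $T_0+2$ in the phase space. If its first $T_0$ steps use only $f_0$ and $f_1$, it is at $K$ after them. Otherwise one of them is a $g$-step, and by Lemma~\ref{lem:basic}(b) the walk is at $K$ one step later. Since $K$ is fixed, the walk ends at $K$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The system of Section~\ref{sec:system} is an $(r,k)$-system, it is primitive by Proposition~\ref{prop:primitive}, and Proposition~\ref{prop:distance} provides $A$ and $B$. Since $n\ge1$ and $q^n\ge2$, we have $(2n+1)(q^n-1)\ge3(q^n-1)\ge q^n$. As $|B|<k$, inequality \eqref{eq:conj} fails whenever $(2n+1)(q^n-1)\ge k^{r+1}$. For $m=2$ and $n=20$ we get $q=2$ and $k_0=20\cdot5+6\cdot5+7=137$, and the displayed numbers follow.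
\end{proof}

\section{The threshold $k/\log k$}\label{sec:threshold}

Each digit of the counter costs $m+3$ elements, $m+1$ for its cell and $2$ for the timer, and multiplies the distance by $q$. For $m=2$ this is one bit for five elements. For large $m$ the ratio $\log q/(m+3)$ tends to $1$, but the overhead, the part of $k_0$ that does not depend on $n$, grows like $mq$. Taking $m$ near $\frac12\log k$ makes both losses small.

\begin{proof}[Proof of Theorem~\ref{thm:range}(3)]
The upper bound was shown in the proof of part (2). For the lower bound let $k$ be large and let $m$ be the largest even integer with $m\le\frac12\log k$. The $m+1$ binomial coefficients $\binom mi$ sum to $2^m$ and $q$ is the largest of them, so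
\[
\frac{2^m}{m+1}\le q\le2^m\le\sqrt k .
\]
Let $c=(m+4)(2q+1)+2q+3$, so that $c=O(\sqrt k\log k)$, and let $n=\lfloor(k-c)/(m+3)\rfloor$, which is at least $1$ for large $k$. Then $k_0(m,n)=n(m+3)+c\le k$, and Theorem~\ref{thm:main} gives $D_r(k)\ge q^n$ for all $2\le r\le2^{k-1}+1$. Put $\delta=(3+\log(m+1))/(m+3)$. From $k-c-(m+3)\le n(m+3)\le k$ we obtain
\[
\log D_r(k)\ge n\bigl(m-\log(m+1)\bigr)=n(m+3)(1-\delta)\ge k-c-(m+3)-\delta k .
\]
Since $m+3\ge\frac12\log k$ and $m+1\le\log k$, we have $\delta\le(6+2\log\log k)/\log k$, while $c+m+3=O(\sqrt k\log k)\le k/\log k$ for large $k$. Hence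
\[
\log D_r(k)\ge k-\frac{k}{\log k}\,(7+2\log\log k)\ge k-C\,\frac{k\log\log k}{\log k}
\]
with $C=3$, for all large $k$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:range}(4)]
Let $2\le r\le(1-\varepsilon)k/\log k$ with $k$ large. Then $r\le k\le2^{k-1}+1$, so the system and the sets $A,B$ from the proof of part (3) are available. Since $\log k+Ck\log\log k/\log k<\varepsilon k$ for $k$ large in terms of $\varepsilon$,
\[
|B|k^r<k^{r+1}=2^{(r+1)\log k}\le2^{(1-\varepsilon)k+\log k}<2^{\,k-Ck\log\log k/\log k}\le\operatorname{dist}(A,B),
\]
and \eqref{eq:conj} fails. A fixed $r\ge2$ lies in this range for all large $k$, because $k/\log k\to\infty$. By part (2) the conjecture holds for $r\ge k/\log k$, so the threshold $k/\log k$ is asymptotically sharp.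
\end{proof}

\begin{thebibliography}{9}

\bibitem{talk}
\emph{Combinatorics of Discrete Dynamical Systems},
\texttt{http://zhuyinfeng.org/Data/Talks/Hefei2016.pdf}.

\end{thebibliography}
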